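# Linear embeddings and lattice $p$-convexity for $0<p\le 1$

## 1. Quasi-Banach lattices, their functional calculus, and $p$-convexity

All spaces are real.

**Definition (quasi-Banach space).** A quasi-Banach space is a complete metrizable vector space $X$ whose topology is given by a quasi-norm, that is, by a function $x\mapsto\|x\|$ with $\|x\|>0$ for $x\ne0$, $\|\alpha x\|=|\alpha|\,\|x\|$ for $\alpha\in\mathbb R$, and $\|x_1+x_2\|\le C(\|x_1\|+\|x_2\|)$ with $C$ independent of $x_1,x_2$.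

*Example.* Let $0<p<1$ and $X=L_p[0,1]$ with $\|f\|_p=(\int|f|^p)^{1/p}$. From
$$|s+t|^p\le|s|^p+|t|^p\qquad(s,t\in\mathbb R,\ 0<p\le1)$$
we get $\|f+g\|_p\le(\|f\|_p^p+\|g\|_p^p)^{1/p}\le2^{1/p-1}(\|f\|_p+\|g\|_p)$, the last step by convexity of $s\mapsto s^{1/p}$.

**Definition (quasi-Banach lattice).** A quasi-Banach lattice is a quasi-Banach space that is also a vector lattice, with $\|x\|\le\|y\|$ whenever $|x|\le|y|$. In particular $\||x|\|=\|x\|$.

*Examples.* $L_p[0,1]$ with the pointwise order. A second one, used several times below, is the weak space $L_{p,\infty}[0,1]$ of measurable functions with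
$$\|f\|_{p,\infty}=\sup_{s>0}s\,|\{|f|>s\}|^{1/p}<\infty .$$
The quasi-triangle inequality follows from $\{|f+g|>s\}\subset\{|f|>s/2\}\cup\{|g|>s/2\}$; completeness is standard.

We shall need expressions such as $(\sum|x_i|^p)^{1/p}$ inside an abstract lattice. For $0\ne u\in X_+$ put
$$X_u=\{x:|x|\le\lambda u\text{ for some }\lambda\},\qquad \|x\|_u=\inf\{\lambda\ge 0:|x|\le\lambda u\}.$$

*Example.* In $L_p[0,1]$ with $u=1$ we get $X_u=L_\infty$. With $u(s)=s^{-1/(2p)}$, which lies in $L_p$, we get all $f$ with $|f(s)|\le\lambda s^{-1/(2p)}$ a.e. for some $\lambda$.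

**Lemma 1 (representation).** Let $X$ be a quasi-Banach lattice and $0\ne u\in X_+$. Then $X_u$ is lattice isomorphic and isometric to some $C(K)$, $K$ compact Hausdorff, with $u\leftrightarrow 1$.

*Proof.* The cone $X_+$ is closed: if $x_n\ge0$ and $x_n\to x$, then $|x^-|=|x^--x_n^-|\le|x-x_n|$, so $\|x^-\|\le\|x-x_n\|\to0$ and $x^-=0$. Hence $X$ is Archimedean: if $ny\le x$ for all $n\ge 1$, then $\frac1nx-y\ge0$ for all $n$, and in the limit $-y\ge0$. So $\|\cdot\|_u$ is a norm on $X_u$, the infimum in its definition is attained, and $\|x\vee y\|_u=\max(\|x\|_u,\|y\|_u)$ for $x,y\ge0$.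

It is complete. It suffices to sum a series with $|z_i|\le2^{-i}u$. For $m<n$ we have $\big|\sum_{m<i\le n}z_i\big|\le2^{-m}u$, so this block has quasi-norm at most $2^{-m}\|u\|$; the partial sums are Cauchy in $X$ and converge to some $z$. The elements $2^{-m}u\pm\sum_{m<i\le n}z_i$ are $\ge0$; letting $n\to\infty$ and using that the cone is closed, $\big|z-\sum_{i\le m}z_i\big|\le2^{-m}u$. So $z\in X_u$ and the series converges to $z$ in $\|\cdot\|_u$. Kakutani's theorem (1941) now gives the representation. $\square$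

Given $x_1,\dots,x_n\in X$, pick $u$ with all $x_i\in X_u$, for instance $u=\sum|x_i|$ if this is nonzero, and define $(\sum|x_i|^p)^{1/p}$ pointwise in $C(K)\cong X_u$. The result does not depend on $u$. It is enough to compare $u\le v$. The inclusion $X_u\to X_v$ is a lattice homomorphism $J:C(K_u)\to C(K_v)$, and for each $s\in K_v$ the map $f\mapsto(Jf)(s)$ is a lattice homomorphism $C(K_u)\to\mathbb R$, hence a nonnegative multiple of a point evaluation. Since $(s_i)\mapsto(\sum|s_i|^p)^{1/p}$ is positively homogeneous, it commutes with such maps.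

**Definition (lattice $p$-convexity).** Let $0<p\le1$. A quasi-Banach lattice $X$ is $p$-convex with constant $C$ if for all $n$ and all $x_1,\dots,x_n\in X$
$$\Big\|\Big(\sum_{i=1}^n|x_i|^p\Big)^{1/p}\Big\|\le C\Big(\sum_{i=1}^n\|x_i\|^p\Big)^{1/p}.\tag{1}$$
It is $p$-convex if some constant works. Taking $n=1$ shows $C\ge1$ unless $X=0$; we always take $C\ge1$.

*Examples.* In $L_p$ both sides of (1) agree with $C=1$. The space $\ell_2$ is $p$-convex with constant 1, because by the triangle inequality in $\ell_{2/p}$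
$$\Big\|\Big(\sum_j|x_j|^p\Big)^{1/p}\Big\|_2^p=\Big\|\sum_j|x_j|^p\Big\|_{2/p}\le\sum_j\big\||x_j|^p\big\|_{2/p}=\sum_j\|x_j\|_2^p .$$

Inequality (1) has a consequence that mentions no moduli. In a $p$-convex $Y$, since $|y+z|\le|y|+|z|\le(|y|^p+|z|^p)^{1/p}$,
$$\|y+z\|\le C(\|y\|^p+\|z\|^p)^{1/p},\tag{2}$$
and likewise for any finite number of summands, with the same $C$.

**Definition ($p$-normability).** A quasi-Banach space is $p$-normable if $\|\sum_jf_j\|\le C(\sum_j\|f_j\|^p)^{1/p}$ for all finite families, with a fixed $C$.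

So $p$-convex lattices are $p$-normable. For $p<1$ the converse fails.

*Example.* Let $0<p<1$ and $X=L_{p,\infty}[0,1]$.

This $X$ is $p$-normable. Let $f=\sum f_j$ be a finite sum with $\sum\|f_j\|_{p,\infty}^p=1$, and let $s>0$. First, $|\bigcup_j\{|f_j|>s\}|\le\sum_js^{-p}\|f_j\|_{p,\infty}^p=s^{-p}$. Second,
$$\int\sum_j|f_j|1_{\{|f_j|\le s\}}\le\sum_j\int_0^s|\{|f_j|>t\}|\,dt\le\sum_j\|f_j\|_{p,\infty}^p\int_0^st^{-p}dt=\frac{s^{1-p}}{1-p}.$$
Off the union, $|f|\le\sum_j|f_j|1_{\{|f_j|\le s\}}$, so by Chebyshev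
$$|\{|f|>s\}|\le s^{-p}+\frac1s\cdot\frac{s^{1-p}}{1-p}=\frac{2-p}{1-p}\,s^{-p}.$$

But $X$ is not $p$-convex. Divide $[0,1]$ into $N$ equal intervals $I_1,\dots,I_N$ and let
$$x_j=\sum_{i=1}^N(N/i)^{1/p}1_{I_{i+j}}\quad(\text{indices mod }N),\qquad 1\le j\le N.\tag{3}$$
The values $(N/1)^{1/p}>\dots>(N/N)^{1/p}$ are each taken on one interval, so $\|x_j\|_{p,\infty}^p=\max_i\frac Ni\cdot\frac iN=1$. At every point $\sum_j|x_j|^p=N\sum_{i\le N}\frac1i$. Hence (1) would require $(N\sum_{i\le N}1/i)^{1/p}\le CN^{1/p}$ for all $N$, which is false because $\sum_{i\le N}1/i\to\infty$.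

**Definition (linear homeomorphism onto a subspace).** $X$ is linearly homeomorphic to a subspace of $Y$ if there are a linear $T:X\to Y$ and $B<\infty$ with
$$B^{-1}\|x\|\le\|Tx\|\le B\|x\|\qquad(x\in X).\tag{4}$$
Nothing is asked of $T$ with respect to order.

*Example.* Let $r_1,r_2,\dots$ be the Rademacher functions on $[0,1]$ and $Te_k=r_k$. By Khintchine's inequality $T$ extends to a linear homeomorphism of $\ell_2$ onto a subspace of $L_p[0,1]$. The $e_k$ are pairwise disjoint and positive; their images all have $|r_k|=1$ a.e. The order is destroyed completely.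

## 2. Embeddings into $p$-convex lattices: what is claimed

Inequality (1) for $X$ speaks about the order of $X$, and a linear map such as the one just seen has no reason to remember that order. Suppose $X$ and $Y$ are quasi-Banach lattices, $X$ is linearly homeomorphic to a subspace of $Y$, and $Y$ is lattice $p$-convex, where $0<p\le1$. Must $X$ be lattice $p$-convex? The problem is taken from "Convexity Conditions For Non-Locally Convex Lattices", and the conjecture there is that it must. The conjecture is true for every $0<p\le1$. We write $\|T\|=\sup\{\|Tx\|:\|x\|\le1\}$.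

**Theorem 2.** Let $0<p\le1$ and $C\ge1$. There is a constant $C'=C'(p,C)$ such that for every quasi-Banach lattice $X$, every quasi-Banach lattice $Y$ that is $p$-convex with constant $C$, every bounded linear $T:X\to Y$ (no order assumption), and all $x_1,\dots,x_n\in X$,
$$\Big\|T\Big(\sum_j|x_j|^p\Big)^{1/p}\Big\|_Y\le C'\,\|T\|\Big(\sum_j\|x_j\|_X^p\Big)^{1/p}.\tag{5}$$

**Corollary 3 (the conjecture).** If in addition (4) holds, then $X$ is $p$-convex with constant $C'(p,C)B^2$.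

*Proof from Theorem 2.* Let $x=(\sum|x_j|^p)^{1/p}$. Then $\|x\|\le B\|Tx\|\le B\cdot C'\cdot B\,(\sum\|x_j\|^p)^{1/p}$. $\square$

In Theorem 2 the map $T$ is only bounded; the lower estimate in (4) enters only in the line just written.

## 3. Disjoint vectors, positive operators, and the loss of signs

Throughout write $N(s)=(\sum_js_j^p)^{1/p}$ for $s\in\mathbb R^n_+$.

**The case $p=1$.** Here $T$ passes through the sum: by (2) with $p=1$,
$$\Big\|T\sum|x_j|\Big\|=\Big\|\sum T|x_j|\Big\|\le C\sum\|T|x_j|\|\le C\|T\|\sum\|x_j\| .$$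
So Theorem 2 holds with $C'=C$. *From here to the end of Section 5, $0<p<1$.*

**Disjoint vectors.** If the $x_j$ are pairwise disjoint, at most one is nonzero at each point of $K$, so $(\sum|x_j|^p)^{1/p}=\sum|x_j|$ and the same computation with (2) gives (5) with $C'=C$.

**Equal vectors.** If $x_1=\dots=x_n=w$, then $(\sum|x_j|^p)^{1/p}=n^{1/p}|w|$ and (5) holds with $C'=1$ by homogeneity.

So the difficulty lies in partial overlaps, as in (3). Since $L_{p,\infty}$ is $p$-normable and not $p$-convex, the inequality (2) in $Y$ cannot suffice: the identity map on $L_{p,\infty}$ would be a counterexample to (5). The lattice structure of $Y$ has to be used.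

**Positive operators.** Let $T\ge0$. For $p<1$ the function $N$ is an infimum of linear functions:
$$N(s)=\inf\Big\{\sum_jc_js_j:\ c_j>0,\ \sum_jc_j^{-p/(1-p)}\le1\Big\}.\tag{6}$$
Indeed, Hölder with exponents $1/p$ and $1/(1-p)$ gives $\sum s_j^p=\sum(c_js_j)^pc_j^{-p}\le(\sum c_js_j)^p\big(\sum c_j^{-p/(1-p)}\big)^{1-p}$, which is "$\le$". If all $s_j>0$, the choice $c_j=s_j^{p-1}N(s)^{1-p}$ has $\sum c_j^{-p/(1-p)}=\sum s_j^pN(s)^{-p}=1$ and $\sum c_js_j=N(s)$. If some $s_j$ vanish, the infimum at $s$ is at most the infimum at $s+\delta(1,\dots,1)$, which is $N(s+\delta(1,\dots,1))\to N(s)$ as $\delta\downarrow0$.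

Now let $y_j=|x_j|$. For every admissible $c$ we have $N(y_1,\dots,y_n)\le\sum c_jy_j$, so by positivity $TN(y_1,\dots,y_n)\le\sum c_jTy_j$. Represent the elements involved in some $C(L)$ and take the pointwise infimum over $c$: $TN(y_1,\dots,y_n)\le N(Ty_1,\dots,Ty_n)$. Then (1) in $Y$ gives (5) with $C'=C$.

**Where this stops.** For a $T$ with signs the step "$N(y)\le\sum c_jy_j$, so $TN(y)\le\sum c_jTy_j$" is lost, and no inequality between $TN(y)$ and the individual images $Ty_j$ can replace it. Take $T:\mathbb R^3\to\mathbb R$, $Tx=x_1+x_2-x_3$, with $y_1=(1,0,1)$, $y_2=(0,1,1)$. Then $Ty_1=Ty_2=0$, while $N(y_1,y_2)=(1,1,2^{1/p})$ and $TN(y_1,y_2)=2-2^{1/p}\ne0$. We must use what $T$ does to *all* $z$ with $|z|\le y_j$.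

One might still try to replace $T$ by a positive operator $R$ with $|Tx|\le R|x|$. This costs too much. For $X=\ell_2^N$, $Y=L_p[0,1]$, $Te_k=r_k$, we have $\|T\|\le1$, but any such $R$ has $Re_k\ge|r_k|=1$, so $\|R(1,\dots,1)\|\ge N$ while $\|(1,\dots,1)\|_2=\sqrt N$. Hence $\|R\|\ge\sqrt N$.

## 4. Reduction to a weighted $\ell_p$ lower bound for functions in $L_p(\nu)$

The reduction works with finitely many vectors $f_k=T\varphi_k$, with $\varphi_k\in X_+$ the members of a partition of unity, and with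
$$\mathcal N(a)=\sup_{|\xi_k|\le1}\Big\|\sum_k\xi_ka_kf_k\Big\|_Y\le\|T\|\,\Big\|\sum_k|a_k|\varphi_k\Big\|_X\qquad(a\in\mathbb R^N).\tag{7}$$
The inequality holds because $|\sum\xi_ka_k\varphi_k|\le\sum|a_k|\varphi_k$. So $\mathcal N$ records what $T$ does to all signed modifications of $\sum a_k\varphi_k$. If $b_k=(\sum_j(a^j_k)^p)^{1/p}$ with $a^j\ge0$, we want $\mathcal N(b)^p\le C_1^p\sum_j\mathcal N(a^j)^p$.

Suppose we had a probability $\mu$ on the indices with $\sum_k\mu_k(a_k/b_k)^p\le\Gamma\,\mathcal N(a)^p/\mathcal N(b)^p$ for all $a\ge0$. Apply it to each $a^j$ and add: the left sides add up to $\sum_k\mu_k=1$, and we are done. It is equally good to have the inequality with the sum restricted to a set $E$ of $\mu$-measure bounded below. So the task is a *lower* bound for $\mathcal N$ by a weighted $\ell_p$ quasi-norm. Two ingredients are needed: a passage from $Y$ to $L_p(\nu)$, and the lower bound there.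

**Lemma 4 ($L_p$-domination).** Let $Y$ be $p$-convex with constant $C$, $0\ne v\in Y_+$, $Y_v\cong C(L)$, and $y_0\in Y_v$. There is a finite positive Radon measure $\nu$ on $L$ with
$$\int|y|^pd\nu\le\|y\|_Y^p\ \ (y\in Y_v),\qquad\int|y_0|^pd\nu\ge C^{-p}\|y_0\|_Y^p .$$

*Proof.* For $g\in C(L)_+$ let
$$\rho(g)=\inf\Big\{\sum_j\|g_j^{1/p}\|_Y^p:\ g\le\sum_jg_j,\ g_j\in C(L)_+,\text{ finite sums}\Big\}.$$
This is monotone. It is positively homogeneous, since $\|(tg_j)^{1/p}\|^p=t\|g_j^{1/p}\|^p$, and subadditive, by joining families. The one-term family gives $\rho(g)\le\|g^{1/p}\|^p$. If $g\le\sum g_j$, then $g^{1/p}\le\big(\sum(g_j^{1/p})^p\big)^{1/p}$, and $p$-convexity gives $\|g^{1/p}\|^p\le C^p\sum\|g_j^{1/p}\|^p$. Thus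
$$C^{-p}\|g^{1/p}\|^p\le\rho(g)\le\|g^{1/p}\|^p .$$
Put $\rho'(g)=\rho(g^+)$ for $g\in C(L)$. Since $(g+h)^+\le g^++h^+$, $\rho'$ is sublinear. On the line $\mathbb R|y_0|^p$ the functional $t|y_0|^p\mapsto t\rho(|y_0|^p)$ is at most $\rho'$: there is equality for $t\ge0$, and for $t<0$ the right side is $\rho(0)=0$. By Hahn–Banach there is a linear $\ell\le\rho'$ on $C(L)$ with $\ell(|y_0|^p)=\rho(|y_0|^p)$. For $g\ge0$, $\ell(-g)\le\rho'(-g)=\rho(0)=0$, so $\ell\ge0$. By Riesz, $\ell$ is integration against a finite positive Radon measure $\nu$. Then $\int|y|^pd\nu\le\rho(|y|^p)\le\|y\|^p$ and $\int|y_0|^pd\nu=\rho(|y_0|^p)\ge C^{-p}\|y_0\|^p$. $\square$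

**Proposition 5.** Let $0<p<1$ and $0<\kappa\le1$. There are $\gamma>0$ and $\Gamma<\infty$, depending only on $p,\kappa$, such that the following holds. Let $(\Omega,\nu)$ be a finite measure space and let $f_1,\dots,f_N\in L_p(\nu)$ be real-valued with
$$\Big\|\sum_k\xi_kf_k\Big\|_p\le1\ \text{ whenever all }|\xi_k|\le1,\qquad\Big\|\sum_k\theta_kf_k\Big\|_p\ge\kappa\ \text{ for some }\theta\text{ with all }|\theta_k|\le1.\tag{8}$$
Then there are a probability $\mu=(\mu_k)$ on $\{1,\dots,N\}$ and a set $E\subset\{1,\dots,N\}$ with $\mu(E)\ge\gamma$ and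
$$\sum_{k\in E}\mu_k|a_k|^p\le\Gamma\,\|a\|_*^p,\qquad\|a\|_*:=\sup_{|\xi_k|\le1}\Big\|\sum_k\xi_ka_kf_k\Big\|_p\qquad(a\in\mathbb R^N).\tag{9}$$

*Two examples by hand.* If the $f_k$ have disjoint supports and $\|f_k\|_p^p=\mu_k$ with $\sum\mu_k=1$, then $\|a\|_*^p=\sum\mu_k|a_k|^p$: equality in (9) with $E$ everything and $\Gamma=1$. If $f_k=N^{-1/2}r_k$, then Khintchine gives (8) with some $\kappa$ depending only on $p$, and $\|a\|_*\ge\kappa\big(\frac1N\sum a_k^2\big)^{1/2}\ge\kappa\big(\frac1N\sum|a_k|^p\big)^{1/p}$, so (9) holds with $\mu$ uniform. In the first example the bound comes from disjointness, in the second from an $L_2$ estimate. The proof has to cover both.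

We prove Proposition 5 in Section 5. First we see that it is enough.

**Lemma 6 (discrete version).** Let $X,Y,T$ be as in Theorem 2 with $0<p<1$, let $\varphi_1,\dots,\varphi_N\in X_+$, $f_k=T\varphi_k$, and let $\mathcal N$ be as in (7). If $a^1,\dots,a^n\in\mathbb R^N_+$ and $b_k=(\sum_j(a_k^j)^p)^{1/p}$, then $\mathcal N(b)^p\le C_1^p\sum_j\mathcal N(a^j)^p$ with $C_1=C_1(p,C)$.

*Proof.* If $b_k=0$ then $a_k^j=0$ for all $j$, so we may discard $k$; we may also assume $\mathcal N(b)>0$. Pick $\theta$, all $|\theta_k|\le1$, such that $y_0=\sum\theta_kb_kf_k$ has $\|y_0\|\ge\frac12\mathcal N(b)$. Then $v=\sum|f_k|\ne0$, and Lemma 4 applies; let $\nu$ be the measure it gives. Put $\tilde f_k=b_kf_k/\mathcal N(b)\in C(L)$. For $|\xi_k|\le1$,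
$$\Big\|\sum\xi_k\tilde f_k\Big\|_{L_p(\nu)}\le\mathcal N(b)^{-1}\Big\|\sum\xi_kb_kf_k\Big\|_Y\le1,\qquad\Big\|\sum\theta_k\tilde f_k\Big\|_{L_p(\nu)}\ge\frac{\|y_0\|_Y}{C\,\mathcal N(b)}\ge\frac1{2C}=:\kappa .$$
So Proposition 5 applies to the $\tilde f_k$. Use (9) for the vector $(a_k^j/b_k)_k$:
$$\sum_{k\in E}\mu_k\Big(\frac{a_k^j}{b_k}\Big)^p\le\Gamma\sup_{|\xi_k|\le1}\int\Big|\sum_k\xi_k\frac{a_k^jf_k}{\mathcal N(b)}\Big|^pd\nu\le\Gamma\,\frac{\mathcal N(a^j)^p}{\mathcal N(b)^p}.$$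
Sum over $j$. Since $\sum_j(a_k^j/b_k)^p=1$ for each $k$, we get $\gamma\le\mu(E)\le\Gamma\sum_j\mathcal N(a^j)^p/\mathcal N(b)^p$. So $C_1=(\Gamma/\gamma)^{1/p}$ works. $\square$

**Proof of Theorem 2 from Lemma 6.** Let $x_1,\dots,x_n\in X$ with $u=\sum|x_j|\ne0$, let $X_u\cong C(K)$, and let $y_j=|x_j|\in C(K)$, $x=N(y_1,\dots,y_n)$. Note $0\le y_j\le1$. Let $\epsilon>0$. Since $N$ is uniformly continuous on $[0,1]^n$, there is $\delta>0$ such that $|N(s)-N(s')|\le\epsilon$ when $|s_j-s'_j|\le\delta$ for all $j$. By compactness, cover $K$ by finitely many nonempty open sets $U_k$ on each of which every $y_j$ oscillates by at most $\delta$. Put $a_k^j=\inf_{U_k}y_j$ and $b_k=N(a_k^1,\dots,a_k^n)$. Then $|x(t)-b_k|\le\epsilon$ for $t\in U_k$.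

Let $(\varphi_k)$ be a partition of unity subordinate to $(U_k)$, and $x_b=\sum_kb_k\varphi_k$. Where $\varphi_k(t)>0$ we have $t\in U_k$ and $a_k^j\le y_j(t)$, so $0\le\sum_ka_k^j\varphi_k\le y_j$. Similarly $|x-x_b|\le\sum_k\varphi_k|x-b_k|\le\epsilon$ in $C(K)$, i.e. $|x-x_b|\le\epsilon u$ in $X$. By Lemma 6 and (7),
$$\|Tx_b\|\le\mathcal N(b)\le C_1\Big(\sum_j\mathcal N(a^j)^p\Big)^{1/p}\le C_1\|T\|\Big(\sum_j\Big\|\sum_ka_k^j\varphi_k\Big\|^p\Big)^{1/p}\le C_1\|T\|\Big(\sum_j\|x_j\|^p\Big)^{1/p}.$$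
By (2), $\|Tx\|\le C\big(\|Tx_b\|^p+\|T\|^p\epsilon^p\|u\|^p\big)^{1/p}$. The bound for $\|Tx_b\|$ does not depend on $\epsilon$; let $\epsilon\to0$. This gives (5) with $C'=C\,C_1(p,C)$. $\square$

## 5. The weighted lower bound in $L_p(\nu)$

It remains to prove Proposition 5. The plan: extend the upper bound in (8) from combinations $\sum\xi_kf_k$ to quadratic expressions (Step 1); turn it into a Hilbert space estimate by a change of density (Step 2); extract $\mu$ (Step 3); use the lower bound in (8) to find $E$ (Step 4); prove (9) (Step 5).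

**Step 1. A Grothendieck-type bound.** The purpose is to bound the square functions of the $f_k$. For a positive semidefinite real matrix $Q$ let $u_Q=\sum_{k,l}Q_{kl}f_kf_l\ge0$. Let
$$\mathcal Q=\{Q\ge0:Q_{kk}\le1\ \forall k\},\qquad D=\sup_{Q\in\mathcal Q}\int u_Q^{p/2}d\nu .$$
On $\mathcal Q$ we have $|Q_{kl}|\le1$, so $\mathcal Q$ is compact and convex, and $u_Q\le(\sum|f_k|)^2$. Hence $\int u_Q^{p/2}\le\int(\sum|f_k|)^p\le\sum\int|f_k|^p$ and $D<\infty$. The matrix $\theta\theta^T$ is in $\mathcal Q$ and $u_{\theta\theta^T}=(\sum\theta_kf_k)^2$, so $D\ge\kappa^p>0$.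

*Claim:* $D\le A_p$ with $A_p$ depending only on $p$. Fix $Q\in\mathcal Q$ and let $(g_k)$ be centered Gaussian with covariance $Q$. At each point of $\Omega$ the variable $\sum g_kf_k$ is Gaussian with variance $u_Q$, so
$$\mathbb E\int\Big|\sum g_kf_k\Big|^pd\nu=c_p\int u_Q^{p/2}d\nu,\qquad c_p=\mathbb E|g|^p,\ g\text{ standard normal}.$$
The $g_k$ are not bounded, so (8) does not apply directly. Split $g_k=g_k'+g_k''$ with $g_k'=g_k1_{\{|g_k|\le M\}}$. By (8), $\int|\sum g_k'f_k|^pd\nu\le M^p$ for every outcome. For the other part, Jensen's inequality for the concave function $s\mapsto s^{p/2}$ gives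
$$\mathbb E\int\Big|\sum g_k''f_k\Big|^pd\nu\le\int\Big(\mathbb E\Big|\sum g_k''f_k\Big|^2\Big)^{p/2}d\nu=\int u_{Q''}^{p/2}d\nu,\qquad Q''_{kl}=\mathbb Eg_k''g_l'' .$$
The matrix $Q''$ is positive semidefinite. Since $g_k$ has variance $\sigma^2\le1$, $Q''_{kk}=\mathbb E\,\sigma^2g^21_{\{\sigma|g|>M\}}\le\eta(M):=\mathbb Eg^21_{\{|g|>M\}}$. So $Q''/\eta(M)\in\mathcal Q$, and the last integral is at most $\eta(M)^{p/2}D$. Using $|s+t|^p\le|s|^p+|t|^p$ and then taking the supremum over $Q$,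
$$c_pD\le M^p+\eta(M)^{p/2}D .$$
Choose $M=M_p$ with $\eta(M_p)^{p/2}\le c_p/2$. As $D<\infty$, we may subtract: $D\le2M_p^p/c_p=:A_p$.

**Step 2. A change of density at a maximizer.** The purpose is to replace the bound on $\int u_Q^{p/2}$, which is not linear in $Q$, by one that is. The first-order condition at a maximum does this. If $Q_n\to Q$ in $\mathcal Q$, then $u_{Q_n}\to u_Q$ pointwise and $u_{Q_n}^{p/2}\le(\sum|f_k|)^p$, so $Q\mapsto\int u_Q^{p/2}$ is continuous on the compact set $\mathcal Q$. Let $Q_0$ be a maximizer, $u_0=u_{Q_0}$, $r=p/2$, $\Omega_0=\{u_0>0\}$. For $Q\in\mathcal Q$ and $0<t\le1$ let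
$$q_t=t^{-1}\Big(\big((1-t)u_0+tu_Q\big)^r-u_0^r\Big).$$
Since $(1-t)Q_0+tQ\in\mathcal Q$, maximality gives $\int q_t\le0$. Since $t\mapsto((1-t)u_0+tu_Q)^r$ is concave at each point, $q_t$ increases as $t\downarrow0$, and $q_1=u_Q^r-u_0^r$ is integrable. Monotone convergence for $q_t-q_1\ge0$ gives $\int\lim_{t\downarrow0}q_t\,d\nu\le0$. The limit is $ru_0^{r-1}(u_Q-u_0)$ on $\Omega_0$; where $u_0=0$ we have $q_t=t^{r-1}u_Q^r$, so the limit there is $+\infty$ if $u_Q>0$ and $0$ if $u_Q=0$. Hence $u_Q=0$ a.e. off $\Omega_0$, and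
$$\int_{\Omega_0}u_0^{p/2-1}u_Q\,d\nu\le\int u_0^{p/2}d\nu=D\qquad(Q\in\mathcal Q).\tag{10}$$
With $Q=e_ke_k^T$ we see $f_k=0$ a.e. off $\Omega_0$. From now on all integrals are over $\Omega_0$ with respect to $\nu$. Put
$$H=u_0^{p/4}>0,\qquad Sx=u_0^{(p-2)/4}\sum_kx_kf_k\quad(x\in\mathbb R^N).$$
Then
$$\int H^2=D,\qquad\sum_kx_kf_k=H^{(2-p)/p}Sx,\qquad\Big\|\sum_kx_kf_k\Big\|_p^p=\int H^{2-p}|Sx|^p .\tag{11}$$
For a finite family $(x^i)$ in $\mathbb R^N$, not all zero, apply (10) to $\sum_ix^i(x^i)^T$ divided by $\max_k\sum_i(x_k^i)^2$. Since $(Sx)^2=u_0^{p/2-1}(\sum x_kf_k)^2$, this says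
$$\sum_i\|Sx^i\|_2^2\le D\max_k\sum_i(x^i_k)^2 .\tag{12}$$

**Step 3. Pietsch's separation argument.** The purpose is to replace the maximum in (12) by an average. Consider all vectors
$$\Big(\sum_i\|Sx^i\|_2^2-D\sum_i(x_k^i)^2\Big)_{k=1}^N\in\mathbb R^N,$$
over all finite families. They form a convex cone: joining families adds the vectors, and multiplying all $x^i$ by $\sqrt t$ multiplies the vector by $t$. By (12) no such vector has all coordinates positive, so the cone is disjoint from the open positive orthant. Separation gives $\mu\ne0$ and a real $c$ with $\mu\cdot w'\le c\le\mu\cdot w$ for $w'$ in the cone and $w$ in the orthant. Taking $w'=0$ and letting $w\to0$ gives $c=0$; then $\mu\cdot w\ge0$ on the orthant forces all $\mu_k\ge0$. Normalize $\sum\mu_k=1$. For families with one member this reads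
$$\|Sx\|_2^2\le D\sum_k\mu_kx_k^2\qquad(x\in\mathbb R^N).\tag{13}$$

**Step 4. The set $E$.** The purpose is to find the indices on which $S$ is bounded below in a usable way. We have an upper bound for $S$ in $L_2$; the vector $\theta$ from (8) supplies a lower bound in $L_1$ against $H$. Let $\psi=H\,\mathrm{sgn}(S\theta)$, with $\mathrm{sgn}(0)=0$. If $\mu_k=0$ then $Se_k=0$ by (13). So, with $g_k=\mu_k^{-1}\int\psi\,Se_k$ if $\mu_k>0$ and $g_k=0$ otherwise,
$$\int\psi\,Sx=\sum_k\mu_kg_kx_k\qquad(x\in\mathbb R^N).\tag{14}$$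
Take $x=g$. By Cauchy–Schwarz, $|\psi|\le H$ and (13), $\sum\mu_kg_k^2\le\|H\|_2\|Sg\|_2\le D^{1/2}\cdot D^{1/2}(\sum\mu_kg_k^2)^{1/2}$, so
$$\sum_k\mu_kg_k^2\le D^2 .\tag{15}$$
By (8), (11) and Hölder with exponents $1/p$, $1/(1-p)$,
$$\kappa^p\le\int H^{2-p}|S\theta|^p=\int(H|S\theta|)^p(H^2)^{1-p}\le\Big(\int H|S\theta|\Big)^pD^{1-p}.$$
Put $\beta=\frac12\kappa D^{-(1-p)/p}$. Then
$$2\beta\le\int H|S\theta|=\int\psi\,S\theta=\sum_k\mu_kg_k\theta_k\le\sum_k\mu_k|g_k| .$$
Let $E=\{k:|g_k|\ge\beta\}$. The indices outside $E$ contribute at most $\beta$ to the last sum. So by Cauchy–Schwarz and (15), $\beta\le\sum_{k\in E}\mu_k|g_k|\le D\,\mu(E)^{1/2}$, that is,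
$$\mu(E)\ge\beta^2/D^2 .$$

**Step 5. The estimate (9).** Fix $a\in\mathbb R^N$. We cut $a$ into dyadic levels and bound the measure of each. For $m\in\mathbb Z$ let
$$A_m=\{k\in E:2^m\le|a_k|<2^{m+1}\},\quad\delta_m=\mu(A_m),\quad x^m=\big(\mathrm{sgn}(g_k)1_{A_m}(k)\big)_k,\quad F_m=Sx^m .$$
Only finitely many $A_m$ are nonempty, and if all are empty the left side of (9) is $0$. The choice of signs in $x^m$ makes (14) a lower bound, and (13) is an upper bound:
$$\int H|F_m|\ge\int\psi F_m=\sum_{k\in A_m}\mu_k|g_k|\ge\beta\delta_m,\qquad\int F_m^2\le D\delta_m.\tag{16}$$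

*Truncation.* Let $\lambda=2D/\beta$. By (16), $\int H|F_m|1_{\{|F_m|>\lambda H\}}\le\lambda^{-1}\int F_m^2\le\frac\beta2\delta_m$. Subtracting this from the first part of (16),
$$\frac\beta2\,\delta_m\le\int H|F_m|1_{\{|F_m|\le\lambda H\}} .\tag{17}$$

*One level at a time is not enough.* On $\{|F_m|\le\lambda H\}$ we have $|F_m|\le(\lambda H)^{1-p}|F_m|^p$, so by (11) the right side of (17) is at most $\lambda^{1-p}\int H^{2-p}|F_m|^p\le\lambda^{1-p}\|x^m\|_*^p\le\lambda^{1-p}2^{-mp}\|a\|_*^p$. Hence $2^{mp}\delta_m\le2\lambda^{1-p}\beta^{-1}\|a\|_*^p$ for each $m$. This bounds $a1_E$ in $L_{p,\infty}(\mu)$ only, whereas the summation in Lemma 6 needs the sum over $m$. With only weak-type bounds that summation could not be carried out: for the functions (3), $\sum_j|x_j|^p$ exceeds $\sum_j\|x_j\|_{p,\infty}^p=N$ by the unbounded factor $\sum_{i\le N}1/i$. The way out is to treat all levels at once: randomly signed sums of the $2^mF_m$ are still controlled by $\|a\|_*$,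 and this controls their maximum.

*Maximal function.* Let $G=\max_m2^m|F_m|$, over the $m$ with $A_m\ne\emptyset$. For any signs $\varepsilon_m$ the vector $\sum_m\varepsilon_m2^mx^m$ is coordinatewise at most $|a|$ in modulus, so it has the form $(\xi_ka_k)$ with $|\xi_k|\le1$, and (11) gives
$$\int H^{2-p}\Big|\sum_m\varepsilon_m2^mF_m\Big|^p\le\|a\|_*^p .$$
For reals $c,d$ we have $|2c|^p\le|c+d|^p+|c-d|^p$. Let the $\varepsilon_m$ be independent random signs and let $c_m$ be reals. For a fixed $m_0$, changing $\varepsilon_{m_0}$ into $-\varepsilon_{m_0}$ and averaging the two gives $\mathbb E|\sum\varepsilon_mc_m|^p\ge\frac12|2c_{m_0}|^p$. Thus $\mathbb E|\sum\varepsilon_mc_m|^p\ge2^{p-1}\max_m|c_m|^p$. Apply this at each point with $c_m=2^mF_m$ and average the previous display: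
$$\int H^{2-p}G^p\le2^{1-p}\|a\|_*^p.\tag{18}$$

*Summation.* In (17) the integrand satisfies $|F_m|\le\lambda H$ and $|F_m|\le2^{-m}G$ simultaneously, so
$$\frac\beta2\,\delta_m\le\int H\min(\lambda H,2^{-m}G)=\int\lambda H^2\min(1,2^{-m}\tau),\qquad\tau=\frac G{\lambda H}.$$
This is trivially true when $A_m=\emptyset$. For a number $\tau>0$,
$$\sum_{m\in\mathbb Z}2^{mp}\min(1,2^{-m}\tau)\le\sum_{2^m\le\tau}2^{mp}+\tau\sum_{2^m>\tau}2^{-m(1-p)}\le K_p\tau^p,\qquad K_p=\frac1{1-2^{-p}}+\frac1{1-2^{-(1-p)}} .$$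
Indeed, both sums are geometric; the largest term of the first is at most $\tau^p$, and the largest term of the second is at most $\tau^{-(1-p)}$. For $\tau=0$ the left side is $0$. This uses $0<p<1$ on both sides. Multiply the bound for $\delta_m$ by $2^{mp}$, sum over $m$, and use (18):
$$\sum_m2^{mp}\delta_m\le\frac2\beta\int\lambda H^2K_p\Big(\frac G{\lambda H}\Big)^p=\frac{2K_p\lambda^{1-p}}\beta\int H^{2-p}G^p\le\frac{2^{2-p}K_p\lambda^{1-p}}\beta\,\|a\|_*^p .$$
Since $|a_k|^p\le2^p2^{mp}$ on $A_m$,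
$$\sum_{k\in E}\mu_k|a_k|^p\le2^p\sum_m2^{mp}\delta_m\le\frac{4K_p\lambda^{1-p}}\beta\,\|a\|_*^p .$$

*Constants.* By Step 1, $D\le A_p$. So $\beta\ge\beta_0:=\frac12\kappa A_p^{-(1-p)/p}$ and $\lambda=2D/\beta\le2A_p/\beta_0$. We may take $\gamma=\beta_0^2/A_p^2$ and $\Gamma=4K_p(2A_p/\beta_0)^{1-p}/\beta_0$, which depend only on $p$ and $\kappa$. This proves Proposition 5, and with it Theorem 2 and Corollary 3. $\blacksquare$

## 6. The $p$-convex envelope and a characterization of $p$-convexity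

We return to $0<p\le1$. Theorem 2 says that maps into $p$-convex lattices cannot see the failure of $p$-convexity of $X$. This can be put into one functional on $X$.

**Theorem 7.** For $0<p\le1$ and a quasi-Banach lattice $X$ let
$$\rho_p(x)=\inf\Big\{\Big(\sum_j\|x_j\|^p\Big)^{1/p}:\ |x|\le\Big(\sum_j|x_j|^p\Big)^{1/p}\Big\}\quad(\text{finite families}).$$
Then $\rho_p\le\|\cdot\|$ is monotone in $|x|$, $\rho_p^p$ is subadditive, and $\rho_p\big((\sum|x_i|^p)^{1/p}\big)^p\le\sum\rho_p(x_i)^p$. If $Y$ is $p$-convex with constant $C$ and $T:X\to Y$ is bounded and linear, then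
$$\|Tx\|\le2^{1/p}C\,C'(p,C)\,\|T\|\,\rho_p(x)\qquad(x\in X).$$

*Example.* If $X$ is $p$-convex with constant $C$, then (1) gives $\|x\|\le C\rho_p(x)$, so $\rho_p$ is equivalent to the quasi-norm. For $X=L_{p,\infty}[0,1]$ and $p<1$, the functions (3) show that the constant function $1$ satisfies $\rho_p(1)\le(\sum_{i\le N}1/i)^{-1/p}$ for every $N$, so $\rho_p(1)=0$: here $\rho_p$ is not even a quasi-norm.

*Proof.* Using the family consisting of $x$ alone gives $\rho_p(x)\le\|x\|$; monotonicity is clear. If $|x_i|\le(\sum_j|x_{ij}|^p)^{1/p}$ for each $i$, then $(\sum_i|x_i|^p)^{1/p}\le(\sum_{i,j}|x_{ij}|^p)^{1/p}$, so $\rho_p\big((\sum|x_i|^p)^{1/p}\big)^p\le\sum_{i,j}\|x_{ij}\|^p$; take infima. Subadditivity of $\rho_p^p$ follows, since $|x+y|\le(|x|^p+|y|^p)^{1/p}$.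

Now let $|x|\le w:=(\sum|x_j|^p)^{1/p}$. We shrink the $x_j$ so as to represent $x^+$ exactly. Let $u=|x|+\sum|x_j|$; if $u=0$ then $x=0$. Otherwise work in $C(K)\cong X_u$ and put $z_j=|x_j|x^+/w$, with $z_j=0$ where $w=0$. Since $x^+\le w$, we have $0\le z_j\le|x_j|\le w$, so $z_j$ is continuous also at the zeros of $w$. Moreover $\sum z_j^p=(x^+/w)^p\sum|x_j|^p=(x^+)^p$ where $w>0$, and both sides vanish where $w=0$. Theorem 2 gives
$$\|Tx^+\|\le C'\|T\|\Big(\sum\|z_j\|^p\Big)^{1/p}\le C'\|T\|\Big(\sum\|x_j\|^p\Big)^{1/p},$$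
and likewise for $x^-$. By (2), $\|Tx\|\le C(\|Tx^+\|^p+\|Tx^-\|^p)^{1/p}\le2^{1/p}CC'\|T\|(\sum\|x_j\|^p)^{1/p}$. Take the infimum over families. $\square$

**Theorem 8.** For a quasi-Banach lattice $X$ and $0<p\le1$ the following are equivalent:

1. $X$ is lattice $p$-convex;
2. $X$ is linearly homeomorphic to a subspace of a $p$-convex quasi-Banach lattice;
3. there are $c>0$ and $C<\infty$ such that for each $x\in X_+$ there are a quasi-Banach lattice $Y_x$, $p$-convex with constant $C$, and a linear $T_x:X\to Y_x$ with $\|T_x\|\le1$ and $\|T_xx\|\ge c\|x\|$.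

*Proof.* (1)⇒(2): take $Y=X$. (2)⇒(3): with $T,B$ as in (4), take $T_x=B^{-1}T$ for all $x$; then $\|T_x\|\le1$ and $\|T_xx\|\ge B^{-2}\|x\|$. (3)⇒(1): we may take $C\ge1$. For $x=(\sum|x_j|^p)^{1/p}$, Theorem 2 applied to $T_x$ gives $c\|x\|\le\|T_xx\|\le C'(p,C)(\sum\|x_j\|^p)^{1/p}$. $\square$

## 7. Exponents above $1$, and weak $L_p$

**The range $0<p\le1$ is sharp.** Define $p$-convexity for $p>1$ by the same inequality (1). Then the statement of Corollary 3 fails for *every* $p\in(1,\infty)$. The lattice $C[0,1]$ is $p$-convex with constant $1$, since at each point $\sum|x_i(t)|^p\le\sum\|x_i\|_\infty^p$. By the Banach–Mazur theorem it contains $\ell_1$ isometrically. But $\ell_1$ is not $p$-convex: for the unit vectors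
$$\Big\|\Big(\sum_{i\le n}|e_i|^p\Big)^{1/p}\Big\|_1=n,\qquad\Big(\sum_{i\le n}\|e_i\|^p\Big)^{1/p}=n^{1/p}.$$

**$p$-normability does not suffice for $p<1$.** By (2), every subspace of a $p$-convex lattice is $p$-normable. Section 1 showed that, for $0<p<1$, $L_{p,\infty}[0,1]$ is $p$-normable and not $p$-convex. Corollary 3 now yields the following.

**Corollary 9.** For $0<p<1$ the $p$-normable lattice $L_{p,\infty}[0,1]$ is not linearly homeomorphic to a subspace of any lattice-$p$-convex quasi-Banach lattice.
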